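\title{Copies of $L_p$ with quotient $L_p$ in $p$-Banach spaces are complemented}

\begin{abstract}
Let $0<p<1$, let $X$ be a $p$-Banach space and let $N$ be a closed subspace such that $N$ and $X/N$ are both isomorphic to $L_p[0,1]$. We prove that $N$ is complemented in $X$, so that $X$ is itself isomorphic to $L_p[0,1]$. The same holds, for $0<p\le1$, when $N$ and $X/N$ are isomorphic to complemented subspaces of arbitrary spaces $L_p(\mu)$ and $L_p(\nu)$. The main tool is a lifting theorem: every operator from $L_p(\nu)$ into the quotient of $L_p(\omega)$ by a closed sublattice lifts to $L_p(\omega)$, although for $p<1$ such a sublattice need not be complemented. Three examples show that none of the hypotheses on $X$, $N$ and $X/N$ can be dropped.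
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All vector spaces are real. A \emph{quasi-norm} on a vector space $X$ is a function $x\mapsto\|x\|$ such that $\|x\|>0$ for $x\ne0$, $\|tx\|=|t|\,\|x\|$ for $t\in\mathbb R$, and $\|x+y\|\le k(\|x\|+\|y\|)$ for a constant $k$ independent of $x$ and $y$. The sets $\{x:\|x\|<\varepsilon\}$ form a base of neighborhoods of $0$ for a metrizable vector topology, and $X$ is a \emph{quasi-Banach space} if this topology makes it an $F$-space, that is, if every sequence with $\|x_j-x_l\|\to0$ converges. For $0<p\le1$, a quasi-Banach space is a \emph{$p$-Banach space} if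
\begin{equation}\label{eq:pnorm}
\|x+y\|^p\le\|x\|^p+\|y\|^p\qquad(x,y\in X).
\end{equation}
The $1$-Banach spaces are the Banach spaces. The model is $L_p(\mu)$ with $\|f\|=(\int|f|^p\,d\mu)^{1/p}$, where \eqref{eq:pnorm} follows from $|a+b|^p\le|a|^p+|b|^p$. The force of \eqref{eq:pnorm} appears in long sums: it gives $\|\sum x_i\|^p\le\sum\|x_i\|^p$ with no constant depending on the number of terms, and in $L_p(\mu)$ this is an equality for disjointly supported functions. We write $L_p=L_p[0,1]$ with Lebesgue measure. Operators are bounded and linear, and a closed subspace $N$ of $X$ is \emph{complemented} if there is a bounded linear projection of $X$ onto $N$.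

If $N$ is complemented, then $X\cong N\oplus X/N$, so $X$ is determined by the subspace and the quotient. The obvious example with both pieces isomorphic to $L_p$ is $X=L_p$ with $N$ the functions vanishing on $[0,\frac12]$. The following problem, posed in \cite{source}, asks in effect whether there are any others.

\medskip
\noindent\textbf{Problem.} \emph{Let $0<p<1$, let $X$ be a $p$-Banach space and let $N$ be a closed subspace of $X$ with $N\cong L_p$ and $X/N\cong L_p$. Is $N$ complemented in $X$? What about the case $X=L_p$?}
\medskip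

For $p=1$ the answer is known to be yes, essentially by a result of Lindenstrauss. For $p<1$ the evidence points both ways. If either $N$ or $X/N$ is replaced by the sequence space $\ell_p$, a projection is easy to build (Section~\ref{sec:small}). On the other hand $L_p$ has no nonzero continuous linear functional (Lemma~\ref{lem:dual}), so that not even a line is complemented in $L_p$ and no duality argument is available; moreover $L_p$ does contain uncomplemented isometric copies of itself. The answer to both questions is nevertheless yes.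

\begin{theorem}\label{thm:main}
Let $0<p\le1$, let $X$ be a $p$-Banach space and let $N$ be a closed subspace of $X$. If $N$ is isomorphic to a complemented subspace of some $L_p(\mu)$, and $X/N$ is isomorphic to a complemented subspace of some $L_p(\nu)$, then $N$ is complemented in $X$.
\end{theorem}

Here and below measure spaces are arbitrary unless restricted.

\begin{corollary}\label{cor:answer}
Let $0<p<1$. If $X$ is a $p$-Banach space and $N$ is a closed subspace with $N\cong L_p$ and $X/N\cong L_p$, then $N$ is complemented in $X$, and $X\cong L_p\oplus L_p\cong L_p$. In particular this holds for $X=L_p$.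
\end{corollary}

For $X=L_p$ this says that the obvious example is the only one up to an automorphism of $L_p$: map $N$ isomorphically onto $L_p[\frac12,1]$ and a complement of $N$, which is isomorphic to $X/N$, onto $L_p[0,\frac12]$.

The core of the proof is a lifting theorem. A \emph{sublattice} of $L_p(\omega)$ is a linear subspace $M$ such that $|f|\in M$ whenever $f\in M$; it then contains $f\vee g=\frac12(f+g+|f-g|)$, $f\wedge g$, $f^+$ and $f^-$ along with $f$ and $g$.

\begin{theorem}\label{thm:lift}
Let $0<p\le1$, let $M$ be a closed sublattice of $L_p(\omega)$, let $Q:L_p(\omega)\to L_p(\omega)/M$ be the quotient map, and let $T:L_p(\nu)\to L_p(\omega)/M$ be an operator. For every $\tau>1$ there is an operator $\tilde T:L_p(\nu)\to L_p(\omega)$ with $Q\tilde T=T$ and $\|\tilde T\|^p\le3\tau\|T\|^p$.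
\end{theorem}

The last result is not needed for the two questions; it marks the limits of Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:limits}
Let $0<p<1$.
\begin{enumerate}
\item[(1)] There are a quasi-Banach space $X$ and an uncomplemented closed subspace $N$ with $N\cong L_p$ and $X/N\cong L_p$.
\item[(2)] There is an uncomplemented closed subspace $N$ of $L_p$ isometric to $L_p$.
\item[(3)] There is an uncomplemented closed subspace $N$ of $\ell_p$ with $\ell_p/N\cong L_p$.
\end{enumerate}
\end{theorem}

Thus ``$p$-Banach'' cannot be weakened to ``quasi-Banach'', the hypothesis on $X/N$ cannot be dropped even for $X=L_p$, and the hypothesis on $N$ cannot be dropped.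

Section~\ref{sec:small} treats the smallest cases, isolates the difficulty and explains the plan. Theorem~\ref{thm:lift} is proved in Section~\ref{sec:lift}, Theorem~\ref{thm:main} in Sections~\ref{sec:ultra} and~\ref{sec:main}, and Theorem~\ref{thm:limits} in Section~\ref{sec:limits}.

\section{Standard facts}\label{sec:prelim}

Throughout Sections~\ref{sec:prelim}--\ref{sec:main}, $0<p\le1$ unless stated otherwise.

\subsection*{Sums, quotients, projections}
In a $p$-Banach space $\|x-y\|^p$ is a complete invariant metric. The \emph{$p$-sum} $(\bigoplus_\gamma X_\gamma)_p$ of $p$-Banach spaces consists of the families $(x_\gamma)$ with $\|(x_\gamma)\|^p=\sum_\gamma\|x_\gamma\|^p<\infty$ and is a $p$-Banach space; for finitely many summands we write $\oplus_p$. The quotient $X/N$ by a closed subspace carries $\|x+N\|=\inf_{y\in N}\|x-y\|$ and is $p$-Banach if $X$ is. An operator $q:X\to Y$ is a \emph{quotient operator with constant $K$} if every $y\in Y$ equals $qx$ for some $x$ with $\|x\|\le K\|y\|$. We use four elementary facts; the first three hold for quasi-Banach spaces.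
\begin{enumerate}
\item[(Q1)] If $\beta:X/N\to Y$ is an isomorphism, then $x\mapsto\beta(x+N)$ is a quotient operator with kernel $N$ and constant $2\|\beta^{-1}\|$. Conversely, a quotient operator $q:X\to Y$ induces an isomorphism $X/\ker q\to Y$.
\item[(Q2)] If $q:X\to Y$ is a quotient operator with constant $K$ and $S:X\to W$ is an operator vanishing on $\ker q$, then $T(qx)=Sx$ defines an operator $T:Y\to W$ with $\|T\|\le K\|S\|$.
\item[(Q3)] If $P$ is a projection of $X$ onto $N$, then $\|(I-P)x\|\le\|I-P\|\,\|x+N\|$, because $I-P$ vanishes on $N$. Hence $x+N\mapsto(I-P)x$ is an isomorphism of $X/N$ onto $\ker P$, and $X\cong N\oplus X/N$.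
\item[(Q4)] An operator from a dense subspace of a $p$-Banach space into a $p$-Banach space extends to the whole space with the same norm.
\end{enumerate}

\begin{lemma}\label{lem:dual}
If $0<p<1$, then $L_p^*=\{0\}$.
\end{lemma}

\begin{proof}
Let $\varphi\in L_p^*$, $f\in L_p$ and $m\in\mathbb N$. Since $t\mapsto\int_0^t|f|^p$ is continuous, $[0,1]$ splits into $m$ intervals $I_1,\dots,I_m$ with $\int_{I_j}|f|^p=\|f\|^p/m$. Then $|\varphi(f)|\le\sum_j|\varphi(f1_{I_j})|\le m\,\|\varphi\|\,m^{-1/p}\|f\|$, which tends to $0$ as $m\to\infty$ because $1/p>1$.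
\end{proof}

\subsection*{Operators on $L_p(\nu)$ as set functions}
Fix a measure $\nu$ and let $\mathcal R$ be the ring of measurable sets of finite $\nu$-measure. \emph{Simple functions} are finite linear combinations of the $1_A$, $A\in\mathcal R$; they are dense in $L_p(\nu)$. Let $\mathfrak F$ be the set of finite subrings of $\mathcal R$. Finitely many members of $\mathcal R$ generate a member of $\mathfrak F$. The \emph{atoms} of $\mathcal F\in\mathfrak F$ are its minimal nonempty members; they are disjoint, and each $A\in\mathcal F$ is the union of the atoms it contains. A map $S$ from $\mathcal R$ into a vector space is \emph{additive} if $S(A\cup B)=S(A)+S(B)$ for disjoint $A,B\in\mathcal R$.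

\begin{lemma}\label{lem:setfn}
Let $W$ be a $p$-Banach space and let $S:\mathcal R\to W$ be additive with $\|S(A)\|^p\le C\nu(A)$ for all $A\in\mathcal R$. Then there is an operator $\tilde S:L_p(\nu)\to W$ with $\tilde S1_A=S(A)$ for $A\in\mathcal R$ and $\|\tilde S\|^p\le C$.
\end{lemma}

\begin{proof}
For disjoint $A_i\in\mathcal R$ put $\tilde S(\sum a_i1_{A_i})=\sum a_iS(A_i)$. If $\mathcal F\in\mathfrak F$ contains all the $A_i$, additivity rewrites the right side as $\sum_Bg_BS(B)$, where $B$ runs over the atoms of $\mathcal F$ and $g_B$ is the value of $\sum a_i1_{A_i}$ on $B$; null atoms contribute nothing, since $S(B)=0$ for them. Applying this to a ring that contains the sets of two given representations shows that $\tilde S$ is well defined on classes of simple functions and is linear. By \eqref{eq:pnorm},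
\[
\Big\|\sum a_iS(A_i)\Big\|^p\le\sum|a_i|^p\|S(A_i)\|^p\le C\sum|a_i|^p\nu(A_i)=C\Big\|\sum a_i1_{A_i}\Big\|^p,
\]
and (Q4) finishes the proof.
\end{proof}

So an operator on $L_p(\nu)$ needs a norm estimate on indicator functions only. What is hard to obtain is additivity.

\subsection*{Limits along refinement}
If $\mathcal U$ is an ultrafilter on a set $I$, every family $(z_i)_{i\in I}$ in a compact Hausdorff space has a unique limit $z=\lim_{\mathcal U}z_i$, characterized by $\{i:z_i\in V\}\in\mathcal U$ for every neighborhood $V$ of $z$. Continuous maps commute with $\lim_{\mathcal U}$; in particular $\lim_{\mathcal U}$ is linear on bounded real families. We say that a property holds for \emph{$\mathcal U$-most} $i$ if it holds on a set belonging to $\mathcal U$. Two families that agree for $\mathcal U$-most $i$ have the same limit, so a family need only be defined for $\mathcal U$-most $i$.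

The sets $\{\mathcal F\in\mathfrak F:\mathcal F\supset\mathcal F_0\}$, $\mathcal F_0\in\mathfrak F$, have the finite intersection property, since finitely many finite rings generate a finite ring. \emph{We fix an ultrafilter $\mathcal U$ on $\mathfrak F$ containing all these sets.} Thus any finitely many given sets of $\mathcal R$ belong to $\mathcal U$-most $\mathcal F$.

\section{The smallest cases and the plan of the proof}\label{sec:small}

\subsection*{Local liftings}
A projection onto the kernel of a quotient operator $q$ comes from a right inverse: if $qs=I$, then $I-sq$ is such a projection. On finite-dimensional pieces of $L_p(\nu)$ right inverses exist with a uniform bound. For $\mathcal F\in\mathfrak F$ let $E_{\mathcal F}=\operatorname{span}\{1_A:A\in\mathcal F\}\subset L_p(\nu)$; these spaces increase with $\mathcal F$, and their union is the space of simple functions.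

\begin{lemma}\label{lem:local}
Let $X$ be a $p$-Banach space and let $q:X\to L_p(\nu)$ be a quotient operator with constant $K$ and kernel $N$. Then $X_0=\{x\in X:qx\text{ is simple}\}$ is a dense subspace of $X$ containing $N$, and there are maps $r_{\mathcal F}:X_0\to N$, $\mathcal F\in\mathfrak F$, such that
\begin{enumerate}
\item[(a)] $\|r_{\mathcal F}x\|^p\le(1+K^p\|q\|^p)\|x\|^p$ for all $x\in X_0$ and all $\mathcal F$;
\item[(b)] $r_{\mathcal F}x=x$ for all $x\in N$ and all $\mathcal F$;
\item[(c)] for $x,y\in X_0$ and $a,b\in\mathbb R$, $r_{\mathcal F}(ax+by)=a\,r_{\mathcal F}x+b\,r_{\mathcal F}y$ for $\mathcal U$-most $\mathcal F$.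
\end{enumerate}
\end{lemma}

\begin{proof}
Given $x\in X$ and $\varepsilon>0$, take a simple $g$ with $\|qx-g\|\le\varepsilon$ and $y\in X$ with $qy=qx-g$, $\|y\|\le K\varepsilon$; then $x-y\in X_0$. So $X_0$ is dense.

For $A\in\mathcal R$ choose $x_A\in X$ with $qx_A=1_A$ and $\|x_A\|^p\le K^p\nu(A)$. The indicators of the atoms $B$ of $\mathcal F$ of positive measure form a basis of $E_{\mathcal F}$. Define a linear map $s_{\mathcal F}:E_{\mathcal F}\to X$ by $s_{\mathcal F}1_B=x_B$. Then $qs_{\mathcal F}$ is the identity on $E_{\mathcal F}$, and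
\begin{equation}\label{eq:local}
\Big\|s_{\mathcal F}\sum a_B1_B\Big\|^p\le\sum|a_B|^pK^p\nu(B)=K^p\Big\|\sum a_B1_B\Big\|^p .
\end{equation}
Put $r_{\mathcal F}x=x-s_{\mathcal F}qx$ if $qx\in E_{\mathcal F}$ and $r_{\mathcal F}x=0$ otherwise. Then $qr_{\mathcal F}x=0$, and (a) and (b) hold. The map $r_{\mathcal F}$ is linear on $q^{-1}(E_{\mathcal F})$, which contains given $x,y\in X_0$ for $\mathcal U$-most $\mathcal F$; this is (c).
\end{proof}

Inequality \eqref{eq:local} is where the hypothesis that $X$ is $p$-Banach does its work: it makes $\|s_{\mathcal F}\|$ independent of the number of atoms. The maps $r_{\mathcal F}$ are projections onto $N$ defined on larger and larger subspaces, but they are not consistent, because in general $x_{B\cup B'}\ne x_B+x_{B'}$. There are two situations in which this is harmless.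

\begin{example}[atomic quotient]\label{ex:quot}
Let $\nu$ be counting measure on a set $\Gamma$, so that $X/N\cong\ell_p(\Gamma)$. Refinement stops at points: $S(A)=\sum_{i\in A}x_{\{i\}}$ is additive on finite sets with $\|S(A)\|^p\le K^p\nu(A)$, so Lemma~\ref{lem:setfn} gives a right inverse of $q$, and $N$ is complemented whatever $N$ is.
\end{example}

\begin{example}[atomic subspace]\label{ex:sub}
Let $\nu$ be arbitrary and let $\alpha:N\to\ell_p(\Gamma)$ be an isomorphism. For $x\in X_0$ each coordinate of $\alpha r_{\mathcal F}x$ is a bounded real family, so we can put $(Jx)(i)=\lim_{\mathcal U}(\alpha r_{\mathcal F}x)(i)$. For finite $\Gamma_0\subset\Gamma$,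
\[
\sum_{i\in\Gamma_0}|(Jx)(i)|^p=\lim_{\mathcal U}\sum_{i\in\Gamma_0}|(\alpha r_{\mathcal F}x)(i)|^p\le\|\alpha\|^p(1+K^p\|q\|^p)\|x\|^p .
\]
So $J:X_0\to\ell_p(\Gamma)$ is bounded, linear by (c), and equal to $\alpha$ on $N$ by (b). Extending $J$ by (Q4), we obtain the projection $\alpha^{-1}J$ of $X$ onto $N$.
\end{example}

\subsection*{The difficulty and the plan}
When $N\cong L_p$ and $X/N\cong L_p$, refinement never stops, and by Lemma~\ref{lem:dual} there are no functionals through which to take a limit of the bounded family $(r_{\mathcal F}x)_{\mathcal F}$. We proceed in two steps.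

First, we keep the whole family as a point of the ultrapower of $N$. This extends the inclusion of $N$ to an operator $J$ from $X$ into a space $L_p(\omega)$ that contains $N$ as a closed sublattice $M$. A projection of $L_p(\omega)$ onto $M$ would finish the proof, but the example for Theorem~\ref{thm:limits}(2) is a sublattice, so one cannot in general project onto a sublattice.

Second, we ask for less. It suffices to correct $J$ by an operator of the form $\tilde Tq$, which vanishes on $N$, so that $J-\tilde Tq$ takes values in $M$. This says that $\tilde T$ lifts the operator $L_p(\nu)\to L_p(\omega)/M$ induced by $J$, and Theorem~\ref{thm:lift} provides it. What the first step gains is that an abstract space $X$ has been replaced by a function space, in which representatives of cosets can be controlled pointwise and not only in norm.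

\subsection*{Lifting modulo the constants}
The idea of Theorem~\ref{thm:lift} is visible when $\omega=\mathbb P$ is a probability measure and $M$ consists of the constant functions. For Lebesgue measure and $p<1$ this $M$ is uncomplemented by Lemma~\ref{lem:dual}, so the statement is not trivial.

For each $A\in\mathcal R$ choose a representative $G(A)$ of the coset $T1_A$ with $\|G(A)\|^p\le\tau\|T1_A\|^p\le\tau\|T\|^p\nu(A)$. The norm bound is right, but $G$ need not be additive. For $\mathcal F\ni A$ put
\begin{equation}\label{eq:GF}
G_{\mathcal F}(A)=\sum_{B\text{ atom of }\mathcal F,\ B\subset A}G(B),\qquad c_{\mathcal F}(A)=G_{\mathcal F}(A)-G(A).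
\end{equation}
The map $G_{\mathcal F}$ is additive on $\mathcal F$, and $G_{\mathcal F}(A)$ is again a representative of $T1_A$, so $c_{\mathcal F}(A)\in M$. For disjoint $A,B\in\mathcal F$, additivity of $G_{\mathcal F}$ gives
\begin{equation}\label{eq:defect}
c_{\mathcal F}(A\cup B)-c_{\mathcal F}(A)-c_{\mathcal F}(B)=G(A)+G(B)-G(A\cup B),
\end{equation}
and the right side does not depend on $\mathcal F$. So far nothing about $M$ was used. Now $c_{\mathcal F}(A)$ is a real number, and
\begin{equation}\label{eq:scalar}
|c_{\mathcal F}(A)|^p=\|c_{\mathcal F}(A)\|^p\le\sum_{B\subset A}\tau\|T\|^p\nu(B)+\tau\|T\|^p\nu(A)=2\tau\|T\|^p\nu(A).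
\end{equation}
Hence $c(A)=\lim_{\mathcal U}c_{\mathcal F}(A)$ exists, and \eqref{eq:defect} passes to the limit and says that $S=G+c$ is additive. Also $QS(A)=T1_A$ and $\|S(A)\|^p\le3\tau\|T\|^p\nu(A)$. Lemma~\ref{lem:setfn} gives $\tilde T$.

For instance, let $\nu=\mathbb P$ be Lebesgue measure on $[0,1]$ and $T=Q$. The function $t\mapsto\|1_A-t\|^p=\nu(A)|1-t|^p+(1-\nu(A))|t|^p$ is concave on $[0,1]$ and increases as $t$ moves away from $[0,1]$, so a representative of least norm is $G(A)=1_A$ if $\nu(A)\le\frac12$ and $G(A)=1_A-1$ otherwise. This $G$ is not additive: the two halves of $[0,1]$ give $G(A)+G(A^c)=1$, while $G([0,1])=0$. But once $\mathcal F$ contains the two halves, every atom lies in one of them, so $G_{\mathcal F}(A)=1_A$. The limit restores $S(A)=1_A$, and $\tilde T$ is the identity.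

For a general sublattice the $c_{\mathcal F}(A)$ are functions in $M$, and the norm estimate in \eqref{eq:scalar} gives no compactness. A \emph{pointwise} bound $|c_{\mathcal F}(A)|\le w_A$ with $w_A\in M$ independent of $\mathcal F$ does give it, because the order interval $[-w_A,w_A]$ is an image of the unit ball of an $L_\infty$ space. To obtain such a bound we run the argument above ``conditionally on $M$'': each number in \eqref{eq:scalar} is replaced by a function.

\section{Lifting modulo a sublattice}\label{sec:lift}

\subsection{Closed sublattices and sub-$\sigma$-algebras}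
To condition on $M$ we first describe it by $\sigma$-algebras. If $\Sigma$ is a sub-$\sigma$-algebra in a probability space, the $\Sigma$-measurable functions in $L_p(\mathbb P)$ form a closed sublattice $L_p(\Sigma,\mathbb P)$. Up to changes of density and sums, every closed sublattice is of this form.

\begin{lemma}\label{lem:structure}
Let $M$ be a closed sublattice of $L_p(\omega)$. There are probability spaces $(\Omega_\gamma,\mathcal A_\gamma,\mathbb P_\gamma)$, sub-$\sigma$-algebras $\Sigma_\gamma\subset\mathcal A_\gamma$ containing all null sets of $\mathcal A_\gamma$, a closed subspace $Z$ of $L_p(\omega)$, and a linear isometry of $L_p(\omega)$ onto $(\bigoplus_\gamma L_p(\mathbb P_\gamma))_p\oplus_pZ$ that carries $M$ onto $(\bigoplus_\gamma M_\gamma)_p\oplus0$, where $M_\gamma=L_p(\Sigma_\gamma,\mathbb P_\gamma)$. Consequently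
\[
L_p(\omega)/M=\Big(\bigoplus_\gamma L_p(\mathbb P_\gamma)/M_\gamma\Big)_p\oplus_pZ
\]
isometrically, and $Q$ acts by $((f_\gamma),z)\mapsto((f_\gamma+M_\gamma),z)$.
\end{lemma}

\begin{proof}
By Zorn's lemma there is a maximal family $(e_\gamma)$ of elements of $M$ with $e_\gamma\ge0$, $\|e_\gamma\|=1$ and $e_\gamma\wedge e_{\gamma'}=0$ for $\gamma\ne\gamma'$. Fix representatives and put $\Omega_\gamma=\{e_\gamma>0\}$; any two of these sets meet in a null set. For $f\in L_p(\omega)$ and any finite set of indices, $\sum\|f1_{\Omega_\gamma}\|^p\le\|f\|^p$. So only countably many $f1_{\Omega_\gamma}$ are nonzero, the sum $Rf=\sum_\gamma f1_{\Omega_\gamma}$ converges in $L_p(\omega)$ and is linear in $f$, and $Rf$ is $f$ times the indicator of a countable union of sets $\Omega_\gamma$. Therefore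
\[
\|f\|^p=\sum_\gamma\|f1_{\Omega_\gamma}\|^p+\|f-Rf\|^p,\qquad f-Rf\in Z:=\{z:z1_{\Omega_\gamma}=0\text{ for all }\gamma\}.
\]

Let $\mathcal A_\gamma$ consist of the measurable subsets of $\Omega_\gamma$ and let $d\mathbb P_\gamma=e_\gamma^p\,d\omega$, a probability measure with the same null sets as $\omega$ on $\Omega_\gamma$. The map $U_\gamma f=f|_{\Omega_\gamma}/e_\gamma$ restricts to an isometry and lattice isomorphism of the space $L_p(\Omega_\gamma,\omega)$ of functions vanishing off $\Omega_\gamma$ onto $L_p(\mathbb P_\gamma)$. So $Uf=((U_\gamma f)_\gamma,f-Rf)$ is a linear isometry. It is onto: $((h_\gamma),z)$ has only countably many nonzero $h_\gamma$ and is the image of $\sum_\gamma e_\gamma h_\gamma+z$.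

If $0\le f\in M$, then $f\wedge me_\gamma\to f1_{\Omega_\gamma}$ as $m\to\infty$ by dominated convergence, so $f1_{\Omega_\gamma}\in M$; writing $f=f^+-f^-$ extends this to all $f\in M$. Hence for $f\in M$ we have $|f-Rf|\in M$, and this function is disjoint from every $e_\gamma$, so it is $0$ by maximality. Put $M_\gamma=U_\gamma(M)=U_\gamma(M\cap L_p(\Omega_\gamma,\omega))$, a closed sublattice of $L_p(\mathbb P_\gamma)$ containing $1=U_\gamma e_\gamma$. We have shown $U(M)\subset(\bigoplus M_\gamma)_p\oplus0$. Conversely, if all $h_\gamma\in M_\gamma$, then all $e_\gamma h_\gamma\in M$, and their sum lies in $M$ because $M$ is closed.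

Let $\Sigma_\gamma=\{A\in\mathcal A_\gamma:1_A\in M_\gamma\}$. It contains the null sets, and it is closed under complements ($1-1_A$), finite intersections ($1_A\wedge1_B$) and increasing countable unions ($M_\gamma$ is closed); so it is a $\sigma$-algebra. For $f\in M_\gamma$ and $t\in\mathbb R$, the functions $\min(m(f-t)^+,1)\in M_\gamma$ converge boundedly to $1_{\{f>t\}}$, so $f$ is $\Sigma_\gamma$-measurable. Conversely, $\Sigma_\gamma$-simple functions lie in $M_\gamma$ and are dense in $L_p(\Sigma_\gamma,\mathbb P_\gamma)$. Thus $M_\gamma=L_p(\Sigma_\gamma,\mathbb P_\gamma)$.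

Finally, the distance from $((f_\gamma),z)$ to $(\bigoplus M_\gamma)_p\oplus0$ has $p$-th power $\sum_\gamma\|f_\gamma+M_\gamma\|^p+\|z\|^p$, and every family of cosets with $\sum_\gamma\|u_\gamma\|^p<\infty$ arises: in both cases choose, for the $j$-th of the countably many nonzero terms, a representative whose norm to the power $p$ exceeds that of the coset by at most $\varepsilon2^{-j}$.
\end{proof}

\begin{remark}\label{rem:p1}
For $p=1$ Theorem~\ref{thm:lift} follows at once. The conditional expectation $\mathbb E_\gamma$ is a projection of norm one of $L_1(\mathbb P_\gamma)$ onto $M_\gamma$, so by (Q3) the maps $f+M_\gamma\mapsto f-\mathbb E_\gamma f$ combine to a right inverse of $Q$ of norm at most $2$. For $p<1$ the conditional expectation of $f\in L_p$ is not defined, but that of $|f|^p$ is, and this is what we use.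
\end{remark}

\subsection{The conditional quotient norm}\label{sub:cond}
In Subsections \ref{sub:cond}--\ref{sub:add} we work in one component: $(\Omega,\mathcal A,\mathbb P)$ is a probability space, $\Sigma\subset\mathcal A$ is a sub-$\sigma$-algebra containing the null sets of $\mathcal A$ (so that $\Sigma$-measurability does not depend on the representative), and $M_0=L_p(\Sigma,\mathbb P)$. Relations between functions hold almost everywhere.

Recall that for $h\in L_1(\mathbb P)$ the conditional expectation $\mathbb E(h\mid\Sigma)$ is the $\Sigma$-measurable function with the same integral as $h$ over every set in $\Sigma$. It is linear and positive, fixes $\Sigma$-measurable functions, commutes with multiplication by $1_A$ for $A\in\Sigma$, and commutes with increasing limits. For $f\in L_p(\mathbb P)$ put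
\[
\eta(f)=\mathbb E(|f|^p\mid\Sigma).
\]
Then $\eta(-f)=\eta(f)$, and
\begin{equation}\label{eq:eta}
\eta(f+g)\le\eta(f)+\eta(g),\qquad\int_A\eta(f)\,d\mathbb P=\|1_Af\|^p\ \ (A\in\Sigma),\qquad\eta(g)=|g|^p\ \ (g\in M_0).
\end{equation}
On the unit square, with $\Sigma$ generated by the first coordinate and the null sets, $\eta(f)(x)=\int_0^1|f(x,y)|^p\,dy$ is the $p$-th power of the norm of $f$ on the fiber over $x$, and the elements of $M_0$ are constant on fibers. The last identity in \eqref{eq:eta} is the counterpart of the first equality in \eqref{eq:scalar}: an estimate for $\eta$ of an element of $M_0$ is a pointwise estimate.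

Recall also that a nonempty family of measurable functions $\Omega\to[0,\infty]$ on a probability space has a greatest lower bound for the a.e.\ order, its \emph{essential infimum}, and that this is the pointwise infimum of a countable subfamily. If the family is directed downward (any two members have a lower bound in the family), the essential infimum is therefore the limit of a decreasing sequence of members. The same holds for essential suprema of families directed upward. For a coset $u\in L_p(\mathbb P)/M_0$ define
\[
\rho(u)=\operatorname*{ess\,inf}_{f\in u}\eta(f),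
\]
a $\Sigma$-measurable function that plays the role of $\|u\|^p$ fiber by fiber.

\begin{lemma}\label{lem:rho}
For cosets $u,v$ we have $\int\rho(u)\,d\mathbb P=\|u\|^p$ and $\rho(u+v)\le\rho(u)+\rho(v)$. For every $\tau>1$ each coset $u$ has a representative $G$ with $\eta(G)\le\tau\rho(u)$.
\end{lemma}

\begin{proof}
Representatives can be patched along sets of $\Sigma$. Given $f,f'\in u$, let $A=\{\eta(f)\le\eta(f')\}\in\Sigma$. Then $f''=1_Af+1_{A^c}f'=f'+1_A(f-f')$ lies in $u$, and $\eta(f'')=1_A\eta(f)+1_{A^c}\eta(f')=\eta(f)\wedge\eta(f')$. So the family is directed downward, and there are $f_j\in u$ with $\eta(f_j)\downarrow\rho(u)$.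

By dominated convergence $\int\rho(u)=\lim_j\|f_j\|^p\ge\|u\|^p$, while $\int\rho(u)\le\int\eta(f)=\|f\|^p$ for every $f\in u$ gives the reverse inequality. If $g_j\in v$ and $\eta(g_j)\downarrow\rho(v)$, then $\rho(u+v)\le\eta(f_j+g_j)\le\eta(f_j)+\eta(g_j)$, and we let $j\to\infty$.

For the last claim let $A_0=\{\rho(u)=0\}\in\Sigma$. Off $A_0$ we have $0<\rho(u)<\infty$, so $\eta(f_j)\le\tau\rho(u)$ for some $j$; let $A_j\in\Sigma$ be the subset of $A_0^c$ where $j$ is the first such index. The sets $A_j$, $j\ge1$, partition $A_0^c$ up to a null set. Put $G=\sum_{j\ge1}1_{A_j}f_j$. Then $\int|G|^p=\sum_j\int_{A_j}\eta(f_j)\le\tau\|u\|^p$, so $G\in L_p(\mathbb P)$, and $\eta(G)=\sum_j1_{A_j}\eta(f_j)\le\tau\rho(u)$. It remains to see that $G\in u$. We have $\|1_{A_0}f_j\|^p=\int_{A_0}\eta(f_j)\to0$ and $1_{A_0}(f_1-f_j)\in M_0$, so $1_{A_0}f_1\in M_0$. Hence $G-f_1=\sum_j1_{A_j}(f_j-f_1)-1_{A_0}f_1$ is $\Sigma$-measurable and lies in $L_p(\mathbb P)$; that is, $G-f_1\in M_0$.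
\end{proof}

\subsection{The variation of an operator}\label{sub:var}
Let $T_0:L_p(\nu)\to L_p(\mathbb P)/M_0$ be an operator. In \eqref{eq:scalar} the number $\|T\|^p\nu(A)$ served as a majorant of $\|T1_A\|^p$ that is \emph{additive} in $A$, so that the sum over the atoms did not depend on $\mathcal F$. We need an additive majorant of the function $\rho(T_01_A)$, and we obtain it as a variation. A \emph{partition} $\pi$ of $A\in\mathcal R$ is a finite family of disjoint sets in $\mathcal R$ with union $A$. Put
\[
v(A)=\sup_\pi\sum_{B\in\pi}\|T_01_B\|^p\le\|T_0\|^p\nu(A).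
\]

\begin{lemma}\label{lem:var}
There is an additive map $\lambda$ from $\mathcal R$ into the nonnegative functions in $L_1(\Sigma,\mathbb P)$ with $\rho(T_01_A)\le\lambda(A)$ and $\int\lambda(A)\,d\mathbb P=v(A)$ for all $A\in\mathcal R$.
\end{lemma}

\begin{proof}
For a partition $\pi$ of $A$ put $V_\pi=\sum_{B\in\pi}\rho(T_01_B)$, and let $\lambda(A)=\operatorname{ess\,sup}_\pi V_\pi$. The partition $\{A\}$ gives $\rho(T_01_A)\le\lambda(A)$. By subadditivity of $\rho$, $V_\pi$ increases when $\pi$ is refined, and any two partitions have a common refinement. So the family is directed upward, and $V_{\pi_j}\uparrow\lambda(A)$ for some sequence $(\pi_j)$. By Lemma~\ref{lem:rho}, $\int V_\pi=\sum_{B\in\pi}\|T_01_B\|^p$; monotone convergence gives $\int\lambda(A)\le v(A)$, and $V_\pi\le\lambda(A)$ gives the reverse inequality.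

Let $A,A'\in\mathcal R$ be disjoint. Every partition of $A\cup A'$ is refined by one of the form $\pi\cup\pi'$, with $\pi,\pi'$ partitions of $A,A'$, and $V_{\pi\cup\pi'}=V_\pi+V_{\pi'}$; hence $\lambda(A\cup A')\le\lambda(A)+\lambda(A')$. Conversely, if $V_{\pi_j}\uparrow\lambda(A)$ and $V_{\pi'_j}\uparrow\lambda(A')$, then $V_{\pi_j}+V_{\pi'_j}\le\lambda(A\cup A')$ for all $j$, and we let $j\to\infty$.
\end{proof}

\subsection{Additive representatives}\label{sub:add}

\begin{proposition}\label{prop:one}
For every $\tau>1$ there is an additive map $S:\mathcal R\to L_p(\mathbb P)$ such that $S(A)$ is a representative of $T_01_A$ and $\|S(A)\|^p\le3\tau v(A)$ for all $A\in\mathcal R$.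
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:rho} and~\ref{lem:var} choose for each $A\in\mathcal R$ a representative $G(A)$ of $T_01_A$ with $\eta(G(A))\le\tau\rho(T_01_A)\le\tau\lambda(A)$. For $\mathcal F\ni A$ define $G_{\mathcal F}(A)$ and $c_{\mathcal F}(A)$ by \eqref{eq:GF}. As before, $c_{\mathcal F}(A)\in M_0$ and \eqref{eq:defect} holds.

\emph{The pointwise bound.} By \eqref{eq:eta} and additivity of $\lambda$, with $B$ running over the atoms of $\mathcal F$ contained in $A$,
\[
|c_{\mathcal F}(A)|^p=\eta(c_{\mathcal F}(A))\le\sum_B\eta(G(B))+\eta(G(A))\le\sum_B\tau\lambda(B)+\tau\lambda(A)=2\tau\lambda(A).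
\]
So $|c_{\mathcal F}(A)|\le w_A$, where $w_A=(2\tau\lambda(A))^{1/p}\in M_0$ does not depend on $\mathcal F$.

\emph{The limit.} Write $c_{\mathcal F}(A)=w_Ad_{\mathcal F}(A)$ with $d_{\mathcal F}(A)$ $\Sigma$-measurable, $|d_{\mathcal F}(A)|\le1$, and $d_{\mathcal F}(A)=0$ where $w_A=0$. The unit ball of $L_\infty(\Sigma,\mathbb P)=L_1(\Sigma,\mathbb P)^*$ is weak$^*$ compact. Let $d(A)$ be the weak$^*$ limit of $d_{\mathcal F}(A)$ along $\mathcal U$, and put $c(A)=w_Ad(A)$. Then $|c(A)|\le w_A$, so $c(A)\in M_0$, and testing the weak$^*$ limit against $hw_A$ gives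
\begin{equation}\label{eq:limit}
\int h\,c(A)\,d\mathbb P=\lim_{\mathcal U}\int h\,c_{\mathcal F}(A)\,d\mathbb P\qquad\text{for all $\Sigma$-measurable $h$ with }hw_A\in L_1(\mathbb P).
\end{equation}
The functionals $c\mapsto\int hc$ need not be continuous, or even defined, on all of $M_0$; they live on the order interval $[-w_A,w_A]$, and that is enough.

\emph{Additivity.} The limits $c(A)$ are taken with different weights $w_A$, so we must check that they are compatible. Let $A,B\in\mathcal R$ be disjoint, $w=w_{A\cup B}$ and $\kappa=G(A)+G(B)-G(A\cup B)$. Since $\lambda$ is additive and nonnegative, $w_A\le w$ and $w_B\le w$. By \eqref{eq:defect}, $\kappa$ is $\Sigma$-measurable and $|\kappa|\le3w$. Let $h$ be $\Sigma$-measurable with $hw\in L_1(\mathbb P)$; it is admissible in \eqref{eq:limit} for $A$, $B$ and $A\cup B$. Multiply \eqref{eq:defect}, which holds for $\mathcal U$-most $\mathcal F$, by $h$, integrate, and take the limit: $\int hD\,d\mathbb P=0$, where $D=c(A\cup B)-c(A)-c(B)-\kappa$. The choice $h=\operatorname{sgn}(D)/(1+w)$ has $|hw|\le1$ and yields $\int|D|/(1+w)\,d\mathbb P=0$,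 so $D=0$.

Put $S(A)=G(A)+c(A)$. It represents $T_01_A$, and $S(A\cup B)-S(A)-S(B)=D=0$. Finally $\eta(S(A))\le\eta(G(A))+|c(A)|^p\le3\tau\lambda(A)$, and integration gives $\|S(A)\|^p\le3\tau v(A)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:lift}}
Use the identifications of Lemma~\ref{lem:structure} and write $Tg=((T_\gamma g)_\gamma,T_Zg)$, so that $\|Tg\|^p=\sum_\gamma\|T_\gamma g\|^p+\|T_Zg\|^p$. Let $v_\gamma$ be the function $v$ of the operator $T_\gamma$, and let $S_\gamma$ be given by Proposition~\ref{prop:one}. The bound $v_\gamma(A)\le\|T\|^p\nu(A)$ for each $\gamma$ separately is of no use for the sum over $\gamma$; we claim that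
\begin{equation}\label{eq:sumvar}
\sum_\gamma v_\gamma(A)+\|T_Z1_A\|^p\le\|T\|^p\nu(A)\qquad(A\in\mathcal R).
\end{equation}
Let $\Gamma$ be a finite set of indices, let $\pi_\gamma$ be a partition of $A$ for each $\gamma\in\Gamma$, and let $\pi$ be a common refinement. By \eqref{eq:pnorm},
\[
\sum_{\gamma\in\Gamma}\sum_{B\in\pi_\gamma}\|T_\gamma1_B\|^p+\|T_Z1_A\|^p\le\sum_{B\in\pi}\Big(\sum_{\gamma\in\Gamma}\|T_\gamma1_B\|^p+\|T_Z1_B\|^p\Big)\le\sum_{B\in\pi}\|T1_B\|^p\le\|T\|^p\nu(A).
\]
Taking suprema over each $\pi_\gamma$ and then over $\Gamma$ proves \eqref{eq:sumvar}.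

Put $S(A)=((S_\gamma(A))_\gamma,T_Z1_A)$. Since $3\tau\ge1$, \eqref{eq:sumvar} gives
\[
\sum_\gamma\|S_\gamma(A)\|^p+\|T_Z1_A\|^p\le3\tau\sum_\gamma v_\gamma(A)+\|T_Z1_A\|^p\le3\tau\|T\|^p\nu(A).
\]
So $S$ is an additive map into $L_p(\omega)$ with $QS(A)=T1_A$. Lemma~\ref{lem:setfn} gives $\tilde T$ with $\|\tilde T\|^p\le3\tau\|T\|^p$, and $Q\tilde T=T$ on simple functions, hence everywhere. \qed

\section{Ultrapowers of $L_p(\mu)$}\label{sec:ultra}

In this section $\mathcal U$ may be any ultrafilter on any set $I$. The \emph{ultrapower} $L_p(\mu)_{\mathcal U}$ is the space of bounded families $(f_i)_{i\in I}$ in $L_p(\mu)$ modulo the subspace of families with $\lim_{\mathcal U}\|f_i\|=0$. The class of $(f_i)$ is written $[f_i]$, and $\|[f_i]\|=\lim_{\mathcal U}\|f_i\|$; this is well defined and satisfies \eqref{eq:pnorm}, because $\|\cdot\|^p$ is subadditive. Families that agree for $\mathcal U$-most $i$ have the same class. The \emph{diagonal embedding} $\delta$ sends $f$ to the class of the constant family and is a linear isometry.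

\begin{lemma}\label{lem:ultra}
Let $0<p\le1$. There are a measure $\omega$ and a linear isometry $\Psi$ of $L_p(\mu)_{\mathcal U}$ onto $L_p(\omega)$ such that $\Psi\delta(L_p(\mu))$ is a closed sublattice of $L_p(\omega)$.
\end{lemma}

For $p=1$ this is a consequence of Kakutani's representation theorem: \emph{a Banach lattice whose norm is additive on the positive cone is lattice isometric to $L_1(\omega)$ for some measure $\omega$} (\cite{Kak}; \cite[Theorem 1.b.2]{LT}). That theorem concerns Banach lattices, so for $p<1$ we pass from $L_p$ to $L_1$ and back by the nonlinear map $f\mapsto\operatorname{sgn}(f)|f|^p$. The point to be proved is that the composition is additive.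

\begin{proof}
\emph{The case $p=1$.} The bounded families in $L_1(\mu)$ form a Banach lattice under the supremum norm and the coordinatewise order, and the families with $\lim_{\mathcal U}\|u_i\|_1=0$ form a closed ideal. The quotient of a Banach lattice by a closed ideal is a Banach lattice, and the quotient map preserves the lattice operations. The quotient norm is $\lim_{\mathcal U}\|u_i\|_1$: it is at least this, and replacing $u_i$ by $0$ whenever $\|u_i\|_1>\lim_{\mathcal U}\|u_i\|_1+\varepsilon$ does not change the class. So $\mathcal L=L_1(\mu)_{\mathcal U}$ is a Banach lattice with $|[u_i]|=[|u_i|]$. Its positive elements have representatives with $u_i\ge0$, so its norm is additive on the positive cone. Kakutani's theorem gives a linear lattice isometry $\Phi$ of $\mathcal L$ onto some $L_1(\omega)$.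

\emph{The map $\Psi$.} Let $\theta(t)=\operatorname{sgn}(t)|t|^p$, so $\theta^{-1}(t)=\operatorname{sgn}(t)|t|^{1/p}$. We have $|\theta(a)-\theta(b)|\le2|a-b|^p$: for equal signs the left side is $\big||a|^p-|b|^p\big|\le|a-b|^p$, and for opposite signs it is $|a|^p+|b|^p\le2(|a|+|b|)^p=2|a-b|^p$. The mean value theorem gives $|\theta^{-1}(a)-\theta^{-1}(b)|\le\frac1p(|a|+|b|)^{1/p-1}|a-b|$. Integrating the first inequality, and the $p$-th power of the second with H\"older's inequality for the exponents $1/(1-p)$ and $1/p$, we get
\[
\|\theta(f)-\theta(g)\|_1\le2\|f-g\|_p^p,\qquad\|\theta^{-1}(u)-\theta^{-1}(v)\|_p^p\le p^{-p}(\|u\|_1+\|v\|_1)^{1-p}\|u-v\|_1^p .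
\]
Hence $\Theta[f_i]=[\theta(f_i)]$ is a well-defined bijection of $L_p(\mu)_{\mathcal U}$ onto $\mathcal L$, with inverse $[u_i]\mapsto[\theta^{-1}(u_i)]$, and $\|\Theta f\|=\|f\|^p$. Composition with $\theta^{-1}$ is a bijection of $L_1(\omega)$ onto $L_p(\omega)$. Put $\Psi=\theta^{-1}\circ\Phi\circ\Theta$, a bijection with $\|\Psi f\|=\|f\|$. Since $\theta$ and $\theta^{-1}$ are multiplicative and $\Phi$ is linear, $\Psi(tf)=\theta^{-1}(\theta(t)\Phi\Theta f)=t\Psi f$ for $t\in\mathbb R$.

\emph{Additivity.} Addition in $L_p$, read in $L_1$, is composition with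
\[
H(s,t)=\theta\big(\theta^{-1}(s)+\theta^{-1}(t)\big).
\]
This function is continuous on $\mathbb R^2$, satisfies $H(rs,rt)=rH(s,t)$ for $r\ge0$, and $|H(s,t)|\le|s|+|t|$. We must show that $\Phi$ commutes with $H$, and we know that it commutes with linear and lattice operations; so we approximate $H$ by these. Let $\mathcal H$ be the smallest space of functions on $\mathbb R^2$ that contains the coordinate functions $s,t$ and is closed under linear combinations and moduli. Its members are continuous and positively homogeneous of degree $1$. On the compact set $\{|s|+|t|=1\}$ they separate points and include the constant $1=|s|+|t|$. The lattice form of the Stone--Weierstrass theorem says that a linear sublattice of $C(K)$, $K$ compact Hausdorff, that separates points and contains the constants is dense. With homogeneity, for each $\varepsilon>0$ this gives $h\in\mathcal H$ with $|H-h|\le\varepsilon(|s|+|t|)$ on $\mathbb R^2$.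

Let $u=[u_i]$ and $v=[v_i]$ in $\mathcal L$. The members $h$ of $\mathcal H$ for which $\Phi[h(u_i,v_i)]=h(\Phi u,\Phi v)$ include $s$ and $t$ and are closed under linear combinations and moduli, so the identity holds for all $h\in\mathcal H$. For $h$ as above, both $\|[H(u_i,v_i)]-[h(u_i,v_i)]\|$ and $\|H(\Phi u,\Phi v)-h(\Phi u,\Phi v)\|_1$ are at most $\varepsilon(\|u\|+\|v\|)$. As $\varepsilon$ is arbitrary, $\Phi[H(u_i,v_i)]=H(\Phi u,\Phi v)$. For $f=[f_i]$ and $g=[g_i]$ take $u_i=\theta(f_i)$, $v_i=\theta(g_i)$. Then $H(u_i,v_i)=\theta(f_i+g_i)$, so $\Phi\Theta(f+g)=\theta(\Psi f+\Psi g)$, that is, $\Psi(f+g)=\Psi f+\Psi g$.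

\emph{The diagonal.} The maps $\theta$, $\Phi$ and $\theta^{-1}$ commute with the modulus, so $|\Psi\delta f|=\Psi\delta|f|$ for $f\in L_p(\mu)$, and the subspace $\Psi\delta(L_p(\mu))$ is a sublattice. It is closed because it is an isometric image of a complete space.
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}}\label{sec:main}

\subsection*{The case $N\cong L_p(\mu)$, $X/N\cong L_p(\nu)$}
Let $\alpha:N\to L_p(\mu)$ be an isomorphism, and let $q:X\to L_p(\nu)$ be a quotient operator with kernel $N$ and constant $K$, given by (Q1). Let $X_0$ and $r_{\mathcal F}$ be as in Lemma~\ref{lem:local}, and let $\omega$ and $\Psi$ be given by Lemma~\ref{lem:ultra} for the ultrafilter $\mathcal U$ on $\mathfrak F$. Then $\beta=\Psi\delta\alpha$ is an isomorphism of $N$ onto the closed sublattice $M=\Psi\delta(L_p(\mu))$ of $L_p(\omega)$. For $x\in X_0$ put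
\[
Jx=\Psi[\alpha r_{\mathcal F}x]_{\mathcal F}\in L_p(\omega).
\]
By parts (a), (c) and (b) of Lemma~\ref{lem:local}, $\|Jx\|^p\le\|\alpha\|^p(1+K^p\|q\|^p)\|x\|^p$, the map $J$ is linear, and $Jx=\beta x$ for $x\in N$. By (Q4), $J$ extends to an operator $J:X\to L_p(\omega)$.

Let $Q:L_p(\omega)\to L_p(\omega)/M$ be the quotient map. Since $J(N)\subset M$, the operator $QJ$ vanishes on $\ker q$, and (Q2) gives an operator $T:L_p(\nu)\to L_p(\omega)/M$ with $Tq=QJ$. By Theorem~\ref{thm:lift} there is $\tilde T:L_p(\nu)\to L_p(\omega)$ with $Q\tilde T=T$. Then $Q(J-\tilde Tq)=QJ-Tq=0$, so $J-\tilde Tq$ maps $X$ into $M$, and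
\[
P=\beta^{-1}(J-\tilde Tq):X\to N
\]
is an operator. For $x\in N$ we have $qx=0$ and $Px=\beta^{-1}\beta x=x$. So $P$ is a projection of $X$ onto $N$.

The hypothesis on $X/N$ was used twice, for the local liftings and as the domain in Theorem~\ref{thm:lift}; the hypothesis on $N$ was used to make $M$ a sublattice of an $L_p$-space.

\subsection*{The general case}
Now $N\oplus N'\cong L_p(\mu)$ and $X/N\oplus Y'\cong L_p(\nu)$, where $N'$ and $Y'$ are kernels of projections, so closed subspaces of $L_p(\mu)$ and $L_p(\nu)$ and therefore $p$-Banach spaces. Let $\tilde X=X\oplus_pN'\oplus_pY'$ and $\tilde N=N\oplus N'\oplus0$. Then $\tilde X$ is a $p$-Banach space, $\tilde N\cong L_p(\mu)$ is closed, and $\tilde X/\tilde N\cong X/N\oplus Y'\cong L_p(\nu)$. By the first case there is a projection $\tilde P$ of $\tilde X$ onto $\tilde N$. If $\pi:\tilde N\to N$ is the first coordinate, then $x\mapsto\pi\tilde P(x,0,0)$ maps $X$ into $N$ and fixes each point of $N$. \qed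

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Take $\mu=\nu$ to be Lebesgue measure on $[0,1]$. By (Q3), $X\cong N\oplus X/N\cong L_p\oplus L_p$, and $L_p=L_p[0,\frac12]\oplus_pL_p[\frac12,1]$ with both summands isometric to $L_p$ by rescaling.
\end{proof}

\section{The hypotheses cannot be dropped}\label{sec:limits}

We prove Theorem~\ref{thm:limits}. Here $0<p<1$.

\subsection{A quasi-Banach space that does not split}
We build a space in which the estimate \eqref{eq:local} fails by a logarithmic factor. The idea is to declare that the point $(F(f),f)$ over $f\in L_p$ has the norm of $f$, for a map $F$ that is additive up to a bounded error on pairs, but not on long sums. Let $L_0$ be the space of classes of measurable real functions on $[0,1]$ and define $F:L_p\to L_0$ by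
\[
F(f)=f\log\frac{|f|}{\|f\|}\quad(f\ne0),\qquad F(0)=0,
\]
with $0\log0=0$. Then $F(tf)=tF(f)$ for $t\in\mathbb R$.

\begin{lemma}\label{lem:quasi}
There is a constant $C_p$ such that $\Delta=F(f+g)-F(f)-F(g)$ lies in $L_p$ and $\|\Delta\|\le C_p\max(\|f\|,\|g\|)$ for all $f,g\in L_p$.
\end{lemma}

\begin{proof}
For $a,b>0$ and $x=a/(a+b)$,
\[
(a+b)\log(a+b)-a\log a-b\log b=(a+b)\Big(x\log\frac1x+(1-x)\log\frac1{1-x}\Big),
\]
and the last factor lies in $[0,\log2]$ by concavity of the logarithm; if $a$ or $b$ is $0$, the left side is $0$. It follows that for real $s,t$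
\[
\big|s\log|s|+t\log|t|-(s+t)\log|s+t|\big|\le(|s|+|t|)\log2 .
\]
Indeed, the left side is symmetric and is unchanged when both signs are reversed. For $s,t\ge0$ take $a=s$, $b=t$. For $s\ge|t|=-t$ take $a=s+t$, $b=|t|$; the expression inside the modulus is then exactly $(a+b)\log(a+b)-b\log b-a\log a$.

By homogeneity let $\max(\|f\|,\|g\|)=1$, so that $\|f+g\|\le2^{1/p}$. Writing $F(f)=f\log|f|-f\log\|f\|$, we get
\[
|\Delta|\le(|f|+|g|)\log2+|f|\,\big|\log\|f\|\big|+|g|\,\big|\log\|g\|\big|+|f+g|\,\big|\log\|f+g\|\big|,
\]
where a term with a zero function is read as $0$. With $b_p=\sup\{t|\log t|:0<t\le2^{1/p}\}<\infty$ this gives $\|\Delta\|^p\le2(\log2)^p+3b_p^p$.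
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limits}(1)]
Let $X=\{(g,f)\in L_0\times L_p:g-F(f)\in L_p\}$ with $\|(g,f)\|=\|g-F(f)\|+\|f\|$. For $x=(g,f)$ and $x'=(g',f')$ in $X$ and $m=\max(\|x\|,\|x'\|)$, Lemma~\ref{lem:quasi} applied to
\[
g+g'-F(f+f')=(g-F(f))+(g'-F(f'))-\big(F(f+f')-F(f)-F(f')\big)
\]
shows that $x+x'\in X$ and $\|x+x'\|\le km$ with $k=(2+C_p^p)^{1/p}+2^{1/p}$. Together with the homogeneity of $F$, this shows that $X$ is a vector space with a quasi-norm. The map $q(g,f)=f$ is bounded, so its kernel $N=\{(g,0):g\in L_p\}$ is closed, and $N$ is isometric to $L_p$. Each $f\in L_p$ is the image of $(F(f),f)$, which has the least possible norm $\|f\|$ in its coset; so $q$ induces an isometry of $X/N$ onto $L_p$.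

\emph{Completeness.} Let $x_j=(g_j,f_j)$ be a Cauchy sequence. Then $f_j\to f$ in $L_p$ for some $f$. Put $y=(F(f),f)$ and $y_j=(F(f_j-f),f_j-f)$, so that $\|y_j\|=\|f_j-f\|\to0$. The points $x_j-y-y_j$ lie in $N$ and form a Cauchy sequence, so they converge to some $z\in N$, and $x_j\to y+z$.

\emph{No projection.} Partition $[0,1]$ into sets $A_1,\dots,A_n$ of measure $1/n$ and let $x_i=(F(1_{A_i}),1_{A_i})$, so $\|x_i\|^p=1/n$. Since $F(1_{A_i})=\frac1p(\log n)1_{A_i}$ and $F(1)=0$, the sum $x=\sum_ix_i=(\frac1p\log n\cdot1,\,1)$ has $\|x\|=\frac1p\log n+1$. If $P$ were a projection onto $N$, then $\|Px\|^p\le\sum_i\|Px_i\|^p\le\|P\|^p$, because $N$ is isometric to $L_p$, and $\|(I-P)x\|\le\|I-P\|$ by (Q3), because $\|x+N\|=1$. So $\|x\|\le k(\|P\|+\|I-P\|)$ for every $n$, a contradiction.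
\end{proof}

\subsection{An uncomplemented sublattice isometric to $L_p$}
The space $L_p([0,1]^2)$ is isometric to $L_p$: the map that sends the binary expansion $0.t_1t_2t_3\ldots$ to $(0.t_1t_3\ldots,0.t_2t_4\ldots)$ carries dyadic intervals of length $4^{-m}$ onto dyadic squares of side $2^{-m}$ and is, off null sets, a measure-preserving bijection. Write $(f\otimes g)(x,y)=f(x)g(y)$ and let
\[
N=\{f\otimes1:f\in L_p\},
\]
a closed sublattice isometric to $L_p$. A projection onto $N$ that acted on each fiber $\{x\}\times[0,1]$ separately would be a family of functionals on $L_p(dy)$ taking the value $1$ at the function $1$, against Lemma~\ref{lem:dual}. We first replace an arbitrary projection by one that respects the fibers, and then argue with the parameter $x$.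

\begin{proof}[Proof of Theorem~\ref{thm:limits}(2)]
Suppose that $N$ is complemented, so that there is an operator $P:L_p([0,1]^2)\to L_p$ with $P(f\otimes1)=f$. Put $C=\|P\|^p$. Let $\mathcal D_m$ be the set of dyadic intervals of length $2^{-m}$, and let $|A|$ denote Lebesgue measure. For $A\subset[0,1]$ and $f\in L_p([0,1]^2)$ write $1_Af$ for $(1_A\otimes1)f$.

\emph{Localization.} Define
\[
P_mf=\sum_{I\in\mathcal D_m}1_IP(1_If),\qquad W_m=\sum_{I\in\mathcal D_m}|P(1_If)|^p .
\]
Then $\|P_mf\|^p\le\int W_m\le C\sum_I\|1_If\|^p=C\|f\|^p$. For $x\in[0,1)$ let $I_m(x)\in\mathcal D_m$ contain $x$, and let $I'_{m+1}(x)=I_m(x)\setminus I_{m+1}(x)\in\mathcal D_{m+1}$. For almost every $x$,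
\[
(P_mf-P_{m+1}f)(x)=P(1_{I_m(x)}f)(x)-P(1_{I_{m+1}(x)}f)(x)=P(1_{I'_{m+1}(x)}f)(x).
\]
Fix $l$. The intervals $I'_{m+1}(x)$, $0\le m<l$, are mutually disjoint, and each is a union of members of $\mathcal D_l$. Since $|\sum a_I|^p\le\sum|a_I|^p$, we obtain $\sum_{m<l}|P_mf-P_{m+1}f|^p\le W_l$ a.e. Integrating and letting $l\to\infty$ gives $\sum_m\|P_mf-P_{m+1}f\|^p\le C\|f\|^p$, so $P_mf$ converges in $L_p$ to a limit $P_\infty f$. The map $P_\infty$ is linear with $\|P_\infty\|^p\le C$. Since $P_m1=\sum_I1_IP(1_I\otimes1)=\sum_I1_I=1$, we have $P_\infty1=1$. Moreover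
\begin{equation}\label{eq:module}
P_\infty(1_Af)=1_AP_\infty f\qquad\text{for all measurable }A\subset[0,1].
\end{equation}
Indeed, if $A$ is a union of members of $\mathcal D_l$ and $m\ge l$, then $P_m(1_Af)=\sum_{I\subset A}1_IP(1_If)=1_AP_mf$, and we let $m\to\infty$. A general $A$ is approximated by such unions $A_j$ with $|A\triangle A_j|\to0$, and then $1_{A_j}f\to1_Af$ and $1_{A_j}P_\infty f\to1_AP_\infty f$ in norm.

\emph{Contradiction.} Fix $n$. For $D\in\mathcal D_n$ put $a_D=P_\infty(1\otimes1_D)$, and let $Y=\sum_D|a_D|^p$ and $h=\max_D|a_D|$. Then $\sum_Da_D=1$ and $\int Y\le C\sum_D|D|=C$. From $1\le\sum_D|a_D|\le h^{1-p}Y$ we get $h^p\ge Y^{-p/(1-p)}$, and Jensen's inequality for the convex decreasing function $t\mapsto t^{-p/(1-p)}$ gives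
\[
\int h^p\ge\Big(\int Y\Big)^{-p/(1-p)}\ge C^{-p/(1-p)} .
\]
So over a typical $x$ some short interval $D$ carries a value that is not small. We collect these intervals into one small set. Choose disjoint measurable sets $A_D$, $D\in\mathcal D_n$, covering $[0,1]$ with $h=|a_D|$ on $A_D$. The set $B=\bigcup_DA_D\times D$ has measure $2^{-n}$, and by \eqref{eq:module}, $P_\infty1_B=\sum_D1_{A_D}a_D$, which has modulus $h$. Hence $\int h^p\le C2^{-n}$, which contradicts the lower bound for large $n$.
\end{proof}

By Theorem~\ref{thm:main}, the quotient $L_p([0,1]^2)/N$ is not isomorphic to a complemented subspace of any $L_p(\nu)$. The example also shows that the domain matters in Theorem~\ref{thm:lift}: a lifting $s$ of the identity of $L_p([0,1]^2)/N$ would give the projection $I-sQ$ onto $N$.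

\subsection{A quotient of $\ell_p$}

\begin{proof}[Proof of Theorem~\ref{thm:limits}(3)]
Let $(y_n)$ be a dense sequence in the closed unit ball of $L_p$ and define $q:\ell_p\to L_p$ by $qa=\sum_na_ny_n$; then $\|qa\|^p\le\sum|a_n|^p$. Given $\|y\|\le1$, choose $n_1,n_2,\dots$ inductively with $\|y-\sum_{j\le l}2^{1-j}y_{n_j}\|\le2^{-l}$: at step $l+1$, approximate $2^l$ times the remainder, which lies in the unit ball, to within $\frac12$. With $(e_n)$ the unit vectors, $a=\sum_j2^{1-j}e_{n_j}$ satisfies $qa=y$ and $\|a\|^p\le\sum_j2^{(1-j)p}=(1-2^{-p})^{-1}$. So $q$ is a quotient operator, and $N=\ker q$ has $\ell_p/N\cong L_p$ by (Q1). If $N$ were complemented, then by (Q3) $L_p$ would be isomorphic to a nonzero subspace of $\ell_p$, on which some coordinate functional is nonzero. This contradicts Lemma~\ref{lem:dual}.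
\end{proof}

This example shows in addition that Theorem~\ref{thm:lift} fails if the sublattice is replaced by an arbitrary closed subspace. The space $\ell_p$ is an $L_p(\omega)$, and every operator $L_p\to\ell_p$ is $0$ because its coordinates are functionals on $L_p$; so an isomorphism $L_p\to\ell_p/N$ has no lifting.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Isomorphisms between $L_p$-function spaces when $p<1$},
\texttt{http://kaltonmemorial.missouri.edu/docs/jfa1981.pdf}.

\bibitem{Kak}
S. Kakutani, Ann. of Math. 42 (1941).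

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\end{thebibliography}
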